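
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{claim}[theorem]{Claim}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A stationary set without good pairs at the successor of a singular cardinal of countable cofinality}


\begin{abstract}
Let $\mu$ be a strong limit singular cardinal of cofinality $\aleph_0$ with $2^\mu=\mu^+$ and $2^{\mu^+}=\mu^{++}$. We construct a forcing that preserves cardinals, adds no new sequences of length $\le\mu$, and adds a stationary set $S$ of ordinals of countable cofinality below $\mu^+$ with the following property: for every family $\langle C_\delta:\delta\in S\rangle$ with $C_\delta\subseteq\delta$ and $|C_\delta|<\mu$ there is a club $E\subseteq\mu^+$ such that for each $\delta\in S\cap E$ the cofinalities of the points of $E\cap C_\delta$ are, on a tail of $\delta$, bounded below $\mu$. Consequently ZFC, if consistent, does not prove that $S$-good pairs exist for all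 stationary sets $S\subseteq S^{\mu^+}_{\aleph_0}$ when $\operatorname{cf}(\mu)=\aleph_0$, in contrast with Shelah's theorem for uncountable cofinality. In $L$ such pairs do exist, so the statement is independent of ZFC.
\end{abstract}

\section{The question and the answer}

\subsection{Good pairs}

For regular cardinals $\kappa<\lambda$ let $S^\lambda_\kappa=\{\delta<\lambda:\operatorname{cf}(\delta)=\kappa\}$. If $S\subseteq\lambda$ is stationary, an \emph{$S$-club system} is a sequence $\bar C=\langle C_\delta:\delta\in S\rangle$ in which each $C_\delta$ is a closed unbounded subset of $\delta$. Given a sequence $\bar I=\langle I_\delta:\delta\in S\rangle$ of ideals $I_\delta$ on $C_\delta$, let $\mathrm{id}_p(\bar C,\bar I)$ be the family of all $A\subseteq\lambda$ for which there is a club $E\subseteq\lambda$ such that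
\[
\{\alpha\in C_\delta:\alpha\in A\cap E\}\in I_\delta\qquad\text{for every }\delta\in S\cap E .
\]
This family is closed under subsets and, by intersecting the witnessing clubs, under finite unions. So it is a proper ideal if and only if $\lambda\notin\mathrm{id}_p(\bar C,\bar I)$.

Now let $\mu$ be singular and $\lambda=\mu^+$. For a limit ordinal $\delta<\lambda$ let $J_\delta$ be the ideal of all $A\subseteq\delta$ for which there are $\beta<\delta$ and $\rho<\mu$ with $\operatorname{cf}(\alpha)<\rho$ for all $\alpha\in A\setminus\beta$. Thus $A\notin J_\delta$ means that beyond every $\beta<\delta$ the set $A$ has points whose cofinalities are arbitrarily large below $\mu$. For $C_\delta\subseteq\delta$ let $J^{b[\mu]}_{C_\delta}=J_\delta\cap\mathcal P(C_\delta)$.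

\begin{definition}\label{def:good}
Let $\mu$ be singular, $\lambda=\mu^+$, and let $S\subseteq S^\lambda_{\operatorname{cf}(\mu)}$ be stationary. The pair $(\bar C,\bar I)$ is \emph{$S$-good} if
\begin{enumerate}
\item $\bar C=\langle C_\delta:\delta\in S\rangle$ is an $S$-club system with $\sup\{|C_\delta|:\delta\in S\}<\mu$,
\item $I_\delta=J^{b[\mu]}_{C_\delta}$ for each $\delta\in S$, and
\item $\mathrm{id}_p(\bar C,\bar I)$ is a proper ideal.
\end{enumerate}
\end{definition}

Given (2), condition (3) says:
\begin{equation}\label{eq:guess}
\text{for every club }E\subseteq\lambda\text{ there is }\delta\in S\cap E\text{ with }E\cap C_\delta\notin J_\delta .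
\end{equation}
This is a weak form of club guessing. We do not ask that $E$ contain $C_\delta$, but only that $E$ contain, cofinally in $\delta$, points of $C_\delta$ of arbitrarily large cofinality below $\mu$. The tension is between this and the demand that the sets $C_\delta$ be small.

Shelah proved in ZFC that if $\mu$ has uncountable cofinality, then $S$-good pairs exist for every stationary $S\subseteq S^\lambda_{\operatorname{cf}(\mu)}$. The note \cite{Note} asks, as an open question, whether a similar result holds in the countable cofinality case: does ZFC prove that for every singular $\mu$ of cofinality $\aleph_0$ and every stationary $S\subseteq S^{\mu^+}_{\aleph_0}$ there is an $S$-good pair?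

Two simple facts, proved in Section~\ref{sec:positive}, suggest a positive answer. If the smallness of the $C_\delta$ is dropped, then \eqref{eq:guess} is a theorem of ZFC, with $C_\delta=\delta$. And if $\diamondsuit_S$ holds, as it always does in $L$, then there are $S$-good pairs whose sets $C_\delta$ have order type $\omega$. Nevertheless the answer is negative.

\begin{theorem}\label{thm:A}
Let $\mu$ be a strong limit singular cardinal with $\operatorname{cf}(\mu)=\aleph_0$, let $\lambda=\mu^+$, and assume $2^\mu=\mu^+$ and $2^\lambda=\lambda^+$. There is a forcing $P$ which adds no new sequences of length $\le\mu$, has the $\lambda^+$-chain condition (so preserves all cardinals), and forces that there is a stationary $S\subseteq S^\lambda_{\aleph_0}$ such that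
\begin{itemize}
\item[$(\ast)$] for every $\langle C_\delta:\delta\in S\rangle$ with $C_\delta\subseteq\delta$ and $|C_\delta|<\mu$ there is a club $E\subseteq\lambda$ such that $E\cap C_\delta\in J_\delta$ for every $\delta\in S\cap E$.
\end{itemize}
In particular, $P$ forces that for this $S$ there is no $S$-good pair.
\end{theorem}

The last sentence follows from $(\ast)$: a system as in Definition~\ref{def:good}(1) satisfies the hypothesis of $(\ast)$, and the club $E$ then violates \eqref{eq:guess}. In $(\ast)$ the sets $C_\delta$ need not be closed or unbounded, and their sizes need not be bounded uniformly.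

\begin{corollary}\label{cor:con}
If ZFC is consistent, then so is ZFC $+$ GCH $+$ ``for some stationary $S\subseteq S^{\aleph_{\omega+1}}_{\aleph_0}$ there is no $S$-good pair''. Hence ZFC, if consistent, does not prove that for every singular $\mu$ with $\operatorname{cf}(\mu)=\aleph_0$ and every stationary $S\subseteq S^{\mu^+}_{\aleph_0}$ there is an $S$-good pair.
\end{corollary}

\subsection{The plan}

The forcing first adds $S$ by initial segments. It then shoots, one at a time in an iteration of length $\lambda^+$, clubs $E_a$ that satisfy the conclusion of $(\ast)$ for systems $\bar C^a$ whose members have sizes bounded by a fixed cardinal below $\mu$. All such systems are handled. An arbitrary system as in $(\ast)$ is split into countably many of them, and the corresponding clubs are intersected. The forcing that adds $E_a$ imposes requirements only at points of $S$. So a decreasing sequence of suitable conditions of length $<\lambda$ has a lower bound: its limit is simply kept out of $S$. Hence the iteration adds no short sequences, and a chain condition follows from the cardinal arithmetic.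

The whole difficulty is to see that $S$ remains stationary. To put $\delta$ into $S$ and into a given club $\dot E$, we approach $\delta$ by a sequence of conditions. On a tail of $\delta$, the approximations to $E_a$ built on the way must avoid the points of $C^a_\delta$ of large cofinality, although $C^a_\delta$ is known only once $\delta$ is. We therefore build a whole tree of conditions, one for each guess about the sets $C^a_\delta$, and glue a branch at the end. Section~\ref{sec:small} shows this for one club, and then shows on two clubs the second difficulty, caused by limit points, and its solution. The general solution is the block combinatorics of Section~\ref{sec:blocks}, and the proof is completed in Section~\ref{sec:main}.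

\section{Two positive statements}\label{sec:positive}

Throughout this section $\mu$ is singular with $\operatorname{cf}(\mu)=\aleph_0$ and $\lambda=\mu^+$. For a club $E\subseteq\lambda$ let $E'$ be the set of those $\delta\in E$ such that for each $\rho<\mu$, $\delta$ is a limit of points of $E$ of cofinality $\ge\rho$. Then $E'$ is a club. Indeed, let $\langle\rho_n:n<\omega\rangle$ be a sequence of infinite regular cardinals cofinal in $\mu$. Each set $\{\alpha\in E:\operatorname{cf}(\alpha)\ge\rho_n\}$ is unbounded in $\lambda$, because it contains the supremum of every increasing sequence of points of $E$ of length $\rho_n$. And $E'$ is the intersection of $E$ with the countably many clubs of limit points of these sets. Moreover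
\begin{equation}\label{eq:Eprime}
E\cap\delta\notin J_\delta\qquad\text{for every }\delta\in E'.
\end{equation}

\begin{proposition}
For every stationary $S\subseteq S^\lambda_{\aleph_0}$ the system $C_\delta=\delta$ satisfies \eqref{eq:guess}. So the bound $|C_\delta|<\mu$ in $(\ast)$ cannot be relaxed to $|C_\delta|\le\mu$.
\end{proposition}

\begin{proof}
Given $E$, choose $\delta\in S\cap E'$ and use \eqref{eq:Eprime}.
\end{proof}

Recall that $\diamondsuit_S$ asserts that there are sets $A_\delta\subseteq\delta$ ($\delta\in S$) such that for every $X\subseteq\lambda$ the set $\{\delta\in S:X\cap\delta=A_\delta\}$ is stationary.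

\begin{proposition}\label{prop:diamond}
If $S\subseteq S^\lambda_{\aleph_0}$ is stationary and $\diamondsuit_S$ holds, then there is an $S$-good pair. In particular, if $V=L$, then $S$-good pairs exist for all singular $\mu$ of cofinality $\aleph_0$ and all stationary $S\subseteq S^{\mu^+}_{\aleph_0}$.
\end{proposition}

\begin{proof}
Let $\langle A_\delta:\delta\in S\rangle$ witness $\diamondsuit_S$. Suppose first that for every $\rho<\mu$ the set $\{\alpha\in A_\delta:\operatorname{cf}(\alpha)\ge\rho\}$ is unbounded in $\delta$. Then choose $\alpha_0<\alpha_1<\cdots$ in $A_\delta$ cofinal in $\delta$ with cofinalities tending to $\mu$, and let $C_\delta=\{\alpha_n:n<\omega\}$. Otherwise let $C_\delta$ be any cofinal subset of $\delta$ of order type $\omega$. Sets of order type $\omega$ cofinal in $\delta$ are closed in $\delta$, and $\sup_\delta|C_\delta|=\aleph_0<\mu$. Given a club $E$, there is $\delta\in S\cap E'$ with $A_\delta=E\cap\delta$. Since $\delta\in E'$, the first case applied at $\delta$. So $E\cap C_\delta=C_\delta\notin J_\delta$, which proves \eqref{eq:guess}. For the last sentence use Jensen's theorem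 that $V=L$ implies $\diamondsuit_S$ for every stationary subset $S$ of every regular uncountable cardinal.
\end{proof}

Together with Corollary~\ref{cor:con}, Proposition~\ref{prop:diamond} shows that the statement in question is independent of ZFC, if ZFC is consistent.

\section{The iteration}\label{sec:iteration}

From now on $V$, $\mu$ and $\lambda$ are as in Theorem~\ref{thm:A}. Since $2^\mu=\lambda$, we have $\lambda^\mu=(2^\mu)^\mu=\lambda$, so $\lambda^{<\lambda}=\lambda$.

\subsection{Definition}

We define an iteration $\langle P_\gamma:\gamma\le\lambda^+\rangle$ with supports of size $\le\mu$ and iterands $Q_a$ ($a<\lambda^+$), and put $P=P_{\lambda^+}$. A condition $p\in P_\gamma$ is a function on $\gamma$ such that $p(a)$ is a $P_a$-name with $p\restriction a\Vdash p(a)\in Q_a$ for all $a<\gamma$, and such that $\operatorname{supp}(p)=\{a:p(a)\text{ is not the canonical name of }\emptyset\}$ has size $\le\mu$. (As usual, names are taken from a set large enough to name all elements of $Q_a$. Since $P_0$ is trivial, we treat $p(0)$ as an element of $Q_0\in V$ and identify $P_1$ with $Q_0$.) Each $Q_a$ has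 $\emptyset$ as its weakest element, and $p\le p'$ ($p$ is stronger) if $p\restriction a\Vdash p(a)\le p'(a)$ for all $a<\gamma$. We use two standard facts. If $p\in P_\gamma$, $b\le\gamma$, $r\in P_b$ and $r\le p\restriction b$, then $r^\frown p\restriction[b,\gamma)$ is a condition below $p$. And if $\gamma$ is a limit, a function on $\gamma$ with support of size $\le\mu$ all of whose proper restrictions are conditions is itself a condition.

\smallskip
\noindent\emph{The first iterand.} $Q_0$ consists of the empty function and all $s:\zeta+1\to2$, $\zeta<\lambda$, such that $s(\alpha)=1$ implies $\operatorname{cf}(\alpha)=\omega$. The order is extension. Let $S=\{\alpha:s(\alpha)=1\text{ for some }s\in G_0\}$, where $G_0$ is the generic filter of $Q_0$.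

\smallskip
\noindent\emph{The other iterands.} For $a\ge1$ we are given (by the bookkeeping described in Section~\ref{subsec:book}) an infinite cardinal $\kappa_a<\mu$ in $V$ and a $P_a$-name of a sequence $\langle C^a_\delta:\delta<\lambda\text{ limit}\rangle$ with $C^a_\delta\subseteq\delta$ and $|C^a_\delta|\le\kappa_a$. Then $Q_a$ is the set of all closed bounded $c\subseteq\lambda$, including $\emptyset$, such that
\[
c\cap C^a_\delta\in J_\delta\qquad\text{for every }\delta\in c\cap S,
\]
ordered by end-extension. Here $J_\delta$ is defined from the cofinalities in $V$, and we shall see that $P_a$ does not change them below $\lambda$. A nonempty closed bounded set has a maximum. The requirement at $\delta$ depends only on $c\cap\delta$, so it is not affected by end-extensions of sets containing $\delta$.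

\subsection{Tame and flat conditions}

\begin{definition}
Let $\gamma\ge1$. A condition $p\in P_\gamma$ is \emph{tame of height $h<\lambda$} if $p(0)$ has domain $h+1$ and $p(0)(h)=0$, and for each $a\in\operatorname{supp}(p)\setminus\{0\}$, $p(a)$ is (the canonical name of) a nonempty closed set in $V$ with maximum $\le h$. It is \emph{flat} if all these maxima equal $h$. $D_\gamma$ is the set of flat conditions in $P_\gamma$, and $\mathrm{ht}(p)$ denotes the height of $p$.
\end{definition}

A tame condition of height $h$ forces $h\notin S$. If $p_1\le p_0$ are tame, then $p_1(a)$ end-extends $p_0(a)$ for $a\ge1$, where we read $p(a)=\emptyset$ off the support; this is a statement about sets in $V$.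

\begin{remark}\label{rem:succ}
Let $p\in P_\gamma$ be tame of height $h$ and let $X\subseteq[1,\gamma)$ have size $\le\mu$. Extend $p(0)$ by the value $0$ at $h+1$, replace $p(a)$ by $p(a)\cup\{h+1\}$ for $a\in X$, and leave the other coordinates unchanged. The result is a tame condition of height $h+1$ below $p$: the successor ordinal $h+1$ is never in $S$, so there is no requirement at $h+1$.
\end{remark}

The next lemma describes how one passes through limits: the limit is kept out of $S$, and it is added to exactly those coordinates that have grown cofinally often.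

\begin{lemma}\label{lem:limit}
Let $\varepsilon<\lambda$ be a limit ordinal, let $\langle\gamma_j:j<\varepsilon\rangle$ be nondecreasing with $\gamma_j\ge1$ and supremum $\gamma$, and let $p_j\in P_{\gamma_j}$ be tame conditions with $p_k\restriction\gamma_j\le p_j$ for $j<k$, with strictly increasing heights whose supremum is $\zeta$. Assume that for each $a\in[1,\gamma)$ one of the following holds, where $j$ ranges over the indices with $a<\gamma_j$ (these form a final segment of $\varepsilon$):
\begin{itemize}
\item[$(\alpha)$] $p_j(a)$ is the same set for all sufficiently large $j$;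
\item[$(\beta)$] the ordinals $\max p_j(a)$, for $j$ with $a\in\operatorname{supp}(p_j)$, are cofinal in $\zeta$.
\end{itemize}
Let $p(0)=\bigcup_jp_j(0)\cup\{(\zeta,0)\}$; for $a\in[1,\gamma)$ let $p(a)$ be the eventual value in case $(\alpha)$, and $p(a)=\bigcup\{p_j(a):a<\gamma_j\}\cup\{\zeta\}$ in case $(\beta)$. Then $p\in P_\gamma$ is tame of height $\zeta$, and $p\restriction\gamma_j\le p_j$ for all $j$. If all $p_j$ are flat, then the assumption holds automatically, and $p$ is flat.
\end{lemma}

\begin{proof}
The two cases exclude each other, since every $p_j(a)$ is bounded below $\zeta$. The support of $p$ has size $\le\mu$, being included in a union of at most $\mu$ supports. In case $(\beta)$ the set $p(a)$ is closed, because the $p_j(a)$ end-extend each other and their maxima are cofinal in $\zeta$. We show by induction on $a\le\gamma$ that $p\restriction a\in P_a$ and that $p\restriction a\le p_j\restriction a$ whenever $a\le\gamma_j$. For $a\le1$ and for limit $a$ this is clear. Let $1\le a<\gamma$ and assume it for $a$; we prove it for $a+1$. In case $(\alpha)$, $p(a)=p_j(a)$ for a large $j$, and $p\restriction a\le p_j\restriction a\Vdash p_j(a)\in Q_a$.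 In case $(\beta)$ we must check that $p\restriction a$ forces the requirement at each $\delta\in p(a)\cap S$. If $\delta<\zeta$, then $\delta\in p_j(a)$ for some $j$, $p(a)\cap\delta=p_j(a)\cap\delta$, and $p\restriction a\le p_j\restriction a$ forces $p_j(a)\in Q_a$, so the requirement at $\delta$ holds. And $\delta=\zeta$ is impossible, since $p(0)(\zeta)=0$. In both cases $p(a)$ end-extends each $p_j(a)$.

If all $p_j$ are flat, then $\max p_j(a)=\mathrm{ht}(p_j)$ whenever $a\ge1$ is in $\operatorname{supp}(p_j)$, and then $a\in\operatorname{supp}(p_k)$ for $k>j$. So $(\beta)$ holds for all $a\ge1$ in $\bigcup_j\operatorname{supp}(p_j)$, while for the other $a$ case $(\alpha)$ holds with value $\emptyset$.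
\end{proof}

This is where it matters that $S$ is generic: the condition itself decides that $\zeta\notin S$. For a set $S$ given in advance the limit $\zeta$ might be in $S$, and then the requirement at $\zeta$ would have to be verified.

\begin{lemma}\label{lem:dense}
Let $1\le\gamma\le\lambda^+$.
\begin{itemize}
\item[(a)] For all $p\in P_\gamma$ and $\zeta_0<\lambda$ there is $q\le p$ in $D_\gamma$ with $\mathrm{ht}(q)>\zeta_0$.
\item[(b)] $P_\gamma$ adds no new sequences of length $\le\mu$ of elements of $V$. In particular, bounded subsets of $\lambda$ in the extension are in $V$, $\lambda$ stays regular, and cofinalities of ordinals $<\lambda$ are unchanged.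
\end{itemize}
\end{lemma}

\begin{proof}
By simultaneous induction on $\gamma$. For each $\gamma$, (b) follows from (a). Given $p\in P_\gamma$ and a name $\dot f$ of a function from $\mu$ to $V$, build a decreasing sequence $\langle p_i:i\le\mu\rangle$ in $D_\gamma$ below $p$ with strictly increasing heights such that $p_{i+1}$ decides $\dot f(i)$. At successors first decide the value and then use (a); at limits use Lemma~\ref{lem:limit} with all $\gamma_j=\gamma$. Then $p_\mu$ decides $\dot f$.

We prove (a). The case $\gamma=1$ is clear.

Let $\gamma=b+1$ with $b\ge1$. By (b) for $b$ there are $q_0\le p\restriction b$ and $c\in V$ with $q_0\Vdash p(b)=\check c$. Take $q'\le q_0$ in $D_b$ of height $\zeta>\sup(c),\zeta_0$. Since $q'$ forces $\zeta\notin S$, it forces $c\cup\{\zeta\}\in Q_b$. So $q=q'^\frown(c\cup\{\zeta\})$ is as required.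

Let $\gamma$ be a limit with $\operatorname{cf}(\gamma)>\mu$. Then $\operatorname{supp}(p)$ is bounded in $\gamma$, and we use the induction hypothesis.

Let $\gamma$ be a limit with $\operatorname{cf}(\gamma)=\varepsilon\le\mu$. Fix $\langle\gamma_i:i<\varepsilon\rangle$ increasing, continuous and cofinal in $\gamma$, with $\gamma_0\ge1$. Build $q_i\in D_{\gamma_i}$ with $q_i\le p\restriction\gamma_i$ and $q_j\restriction\gamma_i\le q_i$ for $i<j$, with heights strictly increasing and $>\zeta_0$. To get $q_0$ and $q_{i+1}$ apply the induction hypothesis to $p\restriction\gamma_0$ and to $q_i{}^\frown p\restriction[\gamma_i,\gamma_{i+1})$, respectively. At limits $i$, and finally at $\varepsilon$, apply Lemma~\ref{lem:limit}. The result is below $p\restriction\gamma_i$ (respectively $p$), since its restriction to each earlier $\gamma_j$ is below $q_j\le p\restriction\gamma_j$.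
\end{proof}

\begin{lemma}\label{lem:cc}
$|D_\gamma|\le\lambda$ for $1\le\gamma<\lambda^+$, and $P$ has the $\lambda^+$-c.c.
\end{lemma}

\begin{proof}
An element of $D_\gamma$ is given by a subset of $\gamma$ of size $\le\mu$ and a function from it to the bounded subsets of $\lambda$ and the elements of $Q_0$. There are $\lambda^{<\lambda}=\lambda$ possible values, hence at most $\lambda^\mu=\lambda$ elements of $D_\gamma$.

For the chain condition it is enough to consider $\lambda^+$ elements of the dense set $D_{\lambda^+}$. Since $\lambda^\mu=\lambda$, the $\Delta$-system lemma gives $\lambda^+$ of them whose supports have pairwise the same intersection $r$. Here $0\in r$, because $0$ is in the support of every flat condition. There are at most $\lambda$ possible restrictions to $r$, so we may assume that the conditions agree on $r$. Any two such $p,p'$ are compatible. Let $q$ agree with $p$ on $\operatorname{supp}(p)$ and with $p'$ on $\operatorname{supp}(p')$, and be trivial elsewhere. We show by induction on $a$ that $q\restriction a$ is a condition below $p\restriction a$ and $p'\restriction a$. At a step $a\in\operatorname{supp}(p)$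 we have $q(a)=p(a)$, and $q\restriction a\le p\restriction a$ forces $q(a)\in Q_a$. Moreover $p'(a)$ equals $p(a)$ if $a\in r$ and is trivial otherwise, so $q(a)\le p'(a)$ is forced. The case $a\in\operatorname{supp}(p')$ is symmetric, and the remaining steps are clear.
\end{proof}

\subsection{Bookkeeping}\label{subsec:book}

The results above about $P_\gamma$ for $\gamma<\lambda^+$ use only the form of the iterands $Q_a$, $a<\gamma$, so they are available when the names at stage $\gamma$ are chosen. Recall that a nice $D$-name of a subset of $X$ has the form $\bigcup_{x\in X}\{\check x\}\times A_x$ with antichains $A_x\subseteq D$. For $1\le\gamma<\lambda^+$, since $D_\gamma$ is dense in $P_\gamma$, every $P_\gamma$-name of a subset of $\lambda\times\lambda$ is equivalent to a nice $D_\gamma$-name. Since $|D_\gamma|\le\lambda$, there are at most $2^\lambda=\lambda^+$ pairs $(\dot X,\kappa)$ with $\dot X$ such a nice $D_\gamma$-name and $\kappa<\mu$ an infinite cardinal. A standard bookkeeping assigns to each $a\in[1,\lambda^+)$ such a pair $(\dot X,\kappa)$ for some $\gamma\in[1,a]$, so that every pair for every $\gamma\in[1,\lambda^+)$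 is assigned to some $a$. At $a$ we put $\kappa_a=\kappa$ and
\[
C^a_\delta=\{\alpha<\delta:(\delta,\alpha)\in\dot X\}\ \text{ if this set has size}\le\kappa,\qquad C^a_\delta=\emptyset\ \text{ otherwise.}
\]
The cardinal $\kappa_a$ belongs to $V$ and bounds the sizes of all the sets $C^a_\delta$ at once; this will keep the number of guesses about $C^a_\delta$ small.

\section{Reduction to the stationarity of $S$}\label{sec:reduction}

Let $G\subseteq P$ be generic, and for $a\ge1$ let $E_a=\bigcup G(a)$, where $G(a)$ is the generic filter of $Q_a$.

\begin{lemma}\label{lem:club}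
$E_a$ is a club in $\lambda$, and $E_a\cap C^a_\delta\in J_\delta$ for every $\delta\in S\cap E_a$.
\end{lemma}

\begin{proof}
If $c\in Q_a$ and $\xi\ge\sup(c)$, then $c\cup\{\xi+1\}\in Q_a$, since $\xi+1\notin S$. So $E_a$ is unbounded. Of any two members of $G(a)$ one end-extends the other. So if $c\in G(a)$ and $\eta\le\max c$, then $E_a\cap(\eta+1)=c\cap(\eta+1)$. If $\eta<\lambda$ is a limit point of $E_a$, apply this to some $c\in G(a)$ with $\max c>\eta$: as $c$ is closed, $\eta\in c\subseteq E_a$. If $\delta\in S\cap E_a$, take $c\in G(a)$ with $\delta\in c$; then $E_a\cap C^a_\delta=c\cap C^a_\delta\in J_\delta$, because $C^a_\delta\subseteq\delta$.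
\end{proof}

\begin{proposition}\label{prop:star}
$(\ast)$ holds in $V[G]$ for $S$.
\end{proposition}

\begin{proof}
Let $\bar C=\langle C_\delta:\delta\in S\rangle\in V[G]$ be as in $(\ast)$, and let $\mu=\sup_m\mu_m$ with infinite cardinals $\mu_m<\mu$. For limit $\delta<\lambda$ let $C^{(m)}_\delta=C_\delta$ if $\delta\in S$ and $|C_\delta|\le\mu_m$, and $C^{(m)}_\delta=\emptyset$ otherwise. The set $X_m=\{(\delta,\alpha):\alpha\in C^{(m)}_\delta\}$ has a nice $D_{\lambda^+}$-name. By the $\lambda^+$-c.c.\ this name involves at most $\lambda$ conditions, each with support of size $\le\mu$. So all these supports are included in some $\gamma\in[1,\lambda^+)$, and, restricting the conditions to $\gamma$, we may regard the name as a nice $D_\gamma$-name. The pair consisting of this name and $\mu_m$ was assigned to some $a_m$. Hence $C^{(m)}_\delta=C^{a_m}_\delta$ for all $\delta$. Let $E=\bigcap_mE_{a_m}$, a club. If $\delta\in S\cap E$, take $m$ with $|C_\delta|\le\mu_m$; then $E\cap C_\delta\subseteq E_{a_m}\cap C^{a_m}_\delta\in J_\delta$ by Lemma~\ref{lem:club}.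
\end{proof}

By Lemma~\ref{lem:dense}(b), $P$ adds no new sequences of length $\le\mu$, so it preserves cardinals up to $\lambda$; by Lemma~\ref{lem:cc} it preserves those above $\lambda$. So Theorem~\ref{thm:A} is now reduced to the following.

\begin{lemma}[Main Lemma]\label{lem:main}
$P$ forces that $S$ is stationary in $\lambda$.
\end{lemma}

\section{One club, two clubs}\label{sec:small}

This section is not used later. It shows the two ideas of the proof of the Main Lemma on the forcings $P_2$ and $P_3$, with only one and two clubs.

\subsection{One club: guess the trace}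

We show that $P_2=Q_0*Q_1$ forces that $S$ is stationary. Write $\kappa=\kappa_1$ and $C_\delta=C^1_\delta$; the latter are $P_1$-names. Let $p^*\in P_2$, let $\dot E$ be a $P_2$-name of a club, and fix cardinals $\sigma_0<\sigma_1<\cdots$ with supremum $\mu$ such that $\sigma_n^\kappa=\sigma_n>\kappa$; for instance $\sigma_n=2^{\theta_n}$ for suitable $\theta_n\ge\kappa$, as $\mu$ is a strong limit.

The naive attempt is to take flat conditions $r_0\ge r_1\ge\cdots$ below $p^*$ forcing more and more points into $\dot E$, to let $\delta$ be the supremum of their heights, and to put $\delta$ into $S$. But the resulting closed set $\bigcup_nr_n(1)\cup\{\delta\}$ need not satisfy the requirement at $\delta$. We have no control over the points that $r_{n+1}(1)$ has in excess of $r_n(1)$, and we learn $C_\delta$ only after $\delta$ has been reached. The remedy is to reach the same $\delta$ by many conditions, one for each guess of what $C_\delta$ might be.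

Let $T_n$ be the set of all sequences $\langle y_0,\dots,y_{n-1}\rangle$ with $y_k\subseteq[1,\sigma_k]$ and $|y_k|\le\kappa$. So $|T_{n+1}|\le\sigma_n$. We build ordinals $h_0<h_1<\cdots$, functions $s_0\subseteq s_1\subseteq\cdots$ in $Q_0$, and closed sets $c_{\bar y}$ ($\bar y\in T_n$) such that each $(s_n,c_{\bar y})$ is a tame condition of height $h_n$. Start with a flat condition $(s_0,c_\emptyset)\le p^*$. At stage $n$ choose, for the elements $\bar x=\langle y_0,\dots,y_n\rangle$ of $T_{n+1}$ one after the other, distinct ordinals $i_{\bar x}<\sigma_n$ with $i_{\bar x}+1\notin y_n$. This is possible since $|y_n|\le\kappa<\sigma_n$ and fewer than $\sigma_n$ ordinals have been used before. By recursion on $i\le\sigma_n$ build a strictly increasing continuous sequence of ordinals $\zeta_i$ and increasing functions $s^i\in Q_0$ with domain $\zeta_i+1$ and $s^i(\zeta_i)=0$, starting with $\zeta_0=h_n$ and $s^0=s_n$: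
\begin{itemize}
\item If $i=i_{\bar x}$, treat $\bar x$: the pair with entries $s^i\cup\{(\zeta_i+1,0)\}$ and $c_{\bar x\restriction n}\cup\{\zeta_i+1\}$ is a condition. Let $r$ be a flat condition below it which forces $\epsilon\in\dot E$ for some $\epsilon$ with $h_n<\epsilon<\mathrm{ht}(r)$. Put $\zeta_{i+1}=\mathrm{ht}(r)$, $s^{i+1}=r(0)$, $c_{\bar x}=r(1)$.
\item If $i$ is not of this form, put $\zeta_{i+1}=\zeta_i+1$ and $s^{i+1}=s^i\cup\{(\zeta_{i+1},0)\}$.
\item If $i$ is a limit, put $\zeta_i=\sup_{j<i}\zeta_j$ and $s^i=\bigcup_{j<i}s^j\cup\{(\zeta_i,0)\}$.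
\end{itemize}
Let $h_{n+1}=\zeta_{\sigma_n}$ and $s_{n+1}=s^{\sigma_n}$. For $\alpha\in(h_n,h_{n+1}]$ let $\mathrm{idx}_n(\alpha)$ be the least $i$ with $\alpha\le\zeta_i$. The points of $c_{\bar x}\setminus c_{\bar x\restriction n}$ lie in $(\zeta_i,\zeta_{i+1}]$ for $i=i_{\bar x}$, so they all have index $i_{\bar x}+1\notin y_n$.

Finally let $\delta=\sup_nh_n$, let $s=\bigcup_ns_n\cup\{(\delta,1)\}$, and let $s'\le s$ decide $C_\delta$, say as $C\in V$. Let $y_n=\{\mathrm{idx}_n(\alpha):\alpha\in C\cap(h_n,h_{n+1}]\}$, $\bar x_n=\langle y_0,\dots,y_{n-1}\rangle\in T_n$, and $c=\bigcup_nc_{\bar x_n}\cup\{\delta\}$. This set is closed, because $h_n<\max c_{\bar x_{n+1}}\le h_{n+1}$. A point of $c\cap C$ in $(h_n,h_{n+1}]$ would belong to $c_{\bar x_{n+1}}\setminus c_{\bar x_n}$ and have index in $y_n$, which is impossible. So $c\cap C\subseteq h_0+1$, hence $c\cap C\in J_\delta$, and $(s',c)$ is a condition below all $(s_n,c_{\bar x_n})$. It forces that $\dot E$ meets every interval $(h_n,h_{n+1})$, so it forces $\delta\in S\cap\dot E$.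

\subsection{Two clubs: limit points and blocks}

Now consider $P_3$, with $\kappa_1,\kappa_2\le\kappa$. A guess at stage $n$ is a pair $(y^1,y^2)$ about $C^1_\delta$ and $C^2_\delta$ (we suppress the guesses made at earlier stages). However, $C^2_\delta$ is a $P_2$-name, so it is known only after the first club has been added. In the final condition $q$ the coordinate $q(1)$ has to be a $P_1$-name and may depend on $C^1_\delta$ only. Hence the conditions in our tree must be \emph{coherent}: coordinate $1$ of the condition for $(y^1,y^2)$ may depend on $y^1$ only. So when $(y^1,y^2)$ is treated at step $i$, the new coordinate $1$ must be copied to the conditions for all $(y^1,z)$. Coordinate $1$ for $y^1$ thus grows at many steps of the same stage, possibly at $\sigma_n$ of them. At a limit $i$ of such steps closedness forces $\zeta_i$ into it. The cofinality of $\zeta_i$ is $\operatorname{cf}(i)$, which can be large, and the index $i$ may well belong to $y^1$. Over all $n$ this could produce points of $c\cap C^1_\delta$ with cofinalities unbounded in $\mu$.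

The remedy is to let stage $n$ have length $\sigma_n\cdot\kappa^+$ (ordinal product), and to consider the $\kappa^+$ disjoint \emph{blocks} $(\sigma_nk,\sigma_n(k+1)]$, $k<\kappa^+$. A guess with last entry $(y^1,y^2)$ is treated at a step $i$ such that the block containing $i+1$ is disjoint from $y^1\cup y^2$. There is such a block, since $|y^1\cup y^2|\le\kappa$, and it has room for $\sigma_n$ steps. Suppose now that coordinate $1$ for $y^1$ acquires $\zeta_{i^*}$ at a limit $i^*\in y^1$. All the blocks in which this coordinate grew miss $i^*$, so those that begin below $i^*$ also end below $i^*$. Hence $i^*$ is a limit of ends of blocks, $i^*=\sigma_n\cdot k^*$ for a limit $k^*\le\kappa^+$, and $\operatorname{cf}(i^*)\le\kappa^+$. This bound does not depend on $n$, which is exactly what membership in $J_\delta$ needs.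

In general up to $\mu$ coordinates become relevant, and the cardinals $\kappa_b$ may be unbounded in $\mu$. No single number of blocks will do. A coordinate $b$ has to have a bound on the cofinalities that is the same at all stages $n$, so it needs a fixed number of blocks. But at later stages more coordinates, with larger sets to avoid, have to be accommodated. The solution is to nest blocks: a coordinate of level $m$ uses blocks of level $m$, and these are subdivided for the coordinates of higher levels.

\section{Nested blocks}\label{sec:blocks}

Fix infinite cardinals $\theta_0<\theta_1<\cdots$ with supremum $\mu$, and let $\sigma_n=2^{\theta_n}$. Since $\mu$ is a strong limit, $\sigma_n<\mu$; and $\sigma_n^{\theta_n}=\sigma_n\ge\theta_n^+$. Using ordinal multiplication, for $-1\le m\le n$ let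
\[
\pi^n_m=\sigma_n\cdot\theta_n^+\cdot\theta_{n-1}^+\cdots\theta_{m+1}^+,\qquad
\nu_m=\theta_m^+\cdot\theta_{m-1}^+\cdots\theta_0^+,
\]
with $\pi^n_n=\sigma_n$ and $\nu_{-1}=1$, and let $\tau_n=\pi^n_{-1}$. Then, for $0\le m\le n$,
\[
\pi^n_{m-1}=\pi^n_m\cdot\theta_m^+,\qquad \pi^n_m\cdot\nu_m=\tau_n,\qquad |\tau_n|=\sigma_n,\qquad |\nu_m|=\theta_m^+ .
\]
The \emph{level-$m$ blocks} are the pairwise disjoint intervals $(\pi^n_mk,\pi^n_m(k+1)]$, $k<\nu_m$. If $i<\tau_n$, write $i=\pi^n_mk+j$ with $j<\pi^n_m$; then $k<\nu_m$ and $i+1$ lies in the $k$-th level-$m$ block. For $0\le m\le n$, the level-$(m-1)$ block with index $k$ includes the $\theta_m^+$ level-$m$ blocks with indices $\theta_m^+\cdot k+j$, $j<\theta_m^+$. The only level-$(-1)$ block is $(0,\tau_n]$. The number of level-$m$ blocks is $|\nu_m|$, which does not depend on $n$. The blocks do not cover $(0,\tau_n]$: the ordinals $\pi^n_m\cdot k$ with $k\le\nu_m$ a limit lie in no level-$m$ block. Part (B) of the next lemma says that a limit of treated steps can be an index to be avoided only if it is one of these ordinals.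

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw (0,1.2)--(12,1.2);
\foreach \x in {0,3,6,9,12} \draw (\x,1.05)--(\x,1.35);
\draw[line width=2pt] (6,1.2)--(9,1.2);
\node at (1,1.2) {$\times$}; \node at (2.2,1.2) {$\times$};
\node at (4.5,1.2) {$\times$}; \node at (10.4,1.2) {$\times$};
\node[above] at (7.5,1.3) {$W_0$};
\draw[dashed] (6,1.05)--(3,-0.45); \draw[dashed] (9,1.05)--(12,-0.45);
\draw (3,-0.6)--(12,-0.6);
\foreach \x in {3,5,7,9,11,12} \draw (\x,-0.75)--(\x,-0.45);
\draw[line width=2pt] (7,-0.6)--(9,-0.6);
\fill (3.6,-0.6) circle (2pt); \fill (5.9,-0.6) circle (2pt); \fill (9.8,-0.6) circle (2pt);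
\node[above] at (8,-0.5) {$W_1$};
\end{tikzpicture}
\caption{Choosing blocks for $n=1$ (schematic). Top: some of the level-$0$ blocks in the interval $(0,\tau_1]$. The crosses are the points of a set $Y^0$ with at most $\theta_0$ elements; as there are $\theta_0^+$ disjoint blocks, some block $W_0$ (thick) contains none of them. Bottom: $W_0$ enlarged. It contains $\theta_1^+$ level-$1$ blocks, and one of them, $W_1$ (thick), contains no point of a set $Y^1$ (dots) with at most $\theta_1$ elements. For all $i$ with $i+1\in W_1$, the level-$0$ block containing $i+1$ misses $Y^0$ and the level-$1$ block containing $i+1$ misses $Y^1$.}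
\label{fig:blocks}
\end{figure}

\begin{lemma}\label{lem:blocks}
\begin{itemize}
\item[(A)] Let $Y^m\subseteq[1,\tau_n]$ with $|Y^m|\le\theta_m$, for $0\le m\le n$. There are at least $\sigma_n$ ordinals $i<\tau_n$ such that for each $m\le n$ the level-$m$ block containing $i+1$ is disjoint from $Y^m$.
\item[(B)] Let $0\le m\le n$, $Y\subseteq[1,\tau_n]$, and let $A\subseteq\tau_n$ be such that for each $i\in A$ the level-$m$ block containing $i+1$ is disjoint from $Y$. If $i^*\in Y$ is a limit point of $A$, then $\operatorname{cf}(i^*)\le\theta_m^+$.
\end{itemize}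
\end{lemma}

\begin{proof}
(A) (See Figure~\ref{fig:blocks}.) Let $W_{-1}=(0,\tau_n]$. Given the level-$(m-1)$ block $W_{m-1}$, it contains $\theta_m^+>|Y^m|$ pairwise disjoint level-$m$ blocks; let $W_m\subseteq W_{m-1}$ be one that is disjoint from $Y^m$. Any $i$ with $i+1\in W_n\subseteq\dots\subseteq W_0$ is as required, and $W_n=(\sigma_nk,\sigma_n(k+1)]$ contains $i+1$ for all $i=\sigma_nk+j$, $j<\sigma_n$.

(B) Write $\pi=\pi^n_m$. Let $i\in A\cap i^*$, and let $(\pi k,\pi(k+1)]$ be the level-$m$ block containing $i+1$. It omits $i^*\in Y$, and $\pi k<i+1<i^*$ as $i^*$ is a limit. So $i<\pi(k+1)<i^*$. Hence the ordinals of the form $\pi(k+1)<i^*$ with $k<\nu_m$ are cofinal in $i^*$. By continuity of multiplication in the right factor, $i^*=\pi\cdot k^*$ for a limit ordinal $k^*\le\nu_m$, and $\operatorname{cf}(i^*)=\operatorname{cf}(k^*)\le|\nu_m|=\theta_m^+$.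
\end{proof}

\section{Proof of the Main Lemma}\label{sec:main}

Let $p^*\in P$ and let $\dot E$ be a $P$-name of a club of $\lambda$. We look for $q\le p^*$ and $\delta<\lambda$ with $q\Vdash\delta\in S\cap\dot E$. The outer construction has $\omega$ stages and takes place in $V$. It is here that $\operatorname{cf}(\mu)=\aleph_0$ is used: the levels $\theta_n$ exhaust $\mu$ in $\omega$ stages, so a branch through the tree of conditions has to be glued only once, at $\delta$ itself.

\subsection{The tree of guesses}

By induction on $n$ we shall construct the following objects.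
\begin{itemize}
\item Pairwise disjoint sets $B_n\subseteq[1,\lambda^+)$ with $|B_n|\le\theta_n$ and $\kappa_b\le\theta_n$ for $b\in B_n$, the coordinates of \emph{level} $n$. Let $w_n=\bigcup_{m\le n}B_m$, so $|w_n|\le\theta_n$.
\item The set $T_n$ of \emph{guesses}: all $\bar y=\langle y_0,\dots,y_{n-1}\rangle$ where $y_k$ is a function on $w_k$ with $y_k(b)\subseteq[1,\tau_k]$ and $|y_k(b)|\le\kappa_b$ for all $b\in w_k$. So $T_0=\{\emptyset\}$. For $a\le\lambda^+$ let
\[
\bar y^{<a}=\langle y_k\restriction(w_k\cap a):k<n\rangle,\qquad \bar y^{\le a}=\bar y^{<a+1},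
\]
the latter for $a<\lambda^+$. This is the part of the guess that concerns coordinates $<a$, respectively $\le a$.
\item An ordinal $h_n<\lambda$, a function $s_n\in Q_0$, and conditions $p_{\bar y}\in P$ for $\bar y\in T_n$ such that
\begin{itemize}
\item[(i)] $p_{\bar y}$ is tame of height $h_n$ and $p_{\bar y}(0)=s_n$;
\item[(ii)] (coherence) if $\bar y,\bar z\in T_n$, $a<\lambda^+$ and $\bar y^{\le a}=\bar z^{\le a}$, then $p_{\bar y}(a)=p_{\bar z}(a)$.
\end{itemize}
\end{itemize}
The order of the construction is: first the $p_{\bar y}$ for $\bar y\in T_n$, then $B_n$, which determines $T_{n+1}$, then the $p_{\bar x}$ for $\bar x\in T_{n+1}$. If $\bar y^{\le a}=\bar z^{\le a}$, then also $\bar y^{\le b}=\bar z^{\le b}$ for $b\le a$. So coherence in fact gives $p_{\bar y}\restriction(a+1)=p_{\bar z}\restriction(a+1)$.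

The intended meaning of $y_k(b)$ is the set of indices, in a sense fixed at stage $k$, of the points of $C^b_\delta$ in $(h_k,h_{k+1}]$. Since $\kappa_b\le\theta_k$ for $b\in w_k$, there are at most $(\sigma_k^{\theta_k})^{\theta_k}=\sigma_k$ possible functions $y_k$. Hence
\begin{equation}\label{eq:T}
|T_{n+1}|\le\sigma_n .
\end{equation}

\emph{Start.} Let $p_\emptyset\le p^*$ be flat, $h_0=\mathrm{ht}(p_\emptyset)$, $s_0=p_\emptyset(0)$.

\emph{Choice of $B_n$.} Suppose the $p_{\bar y}$ for $\bar y\in T_n$ are given. Let $U_n=\bigcup_{\bar y\in T_n}\operatorname{supp}(p_{\bar y})\setminus\{0\}$, a set of size $\le\mu$, and fix sets $U_{n,m}$ increasing in $m$ with $U_n=\bigcup_mU_{n,m}$ and $|U_{n,m}|\le\theta_m$. Let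
\[
B_n=\Bigl\{b\in\bigcup_{k\le n}U_{k,n}:\kappa_b\le\theta_n\Bigr\}\setminus\bigcup_{m<n}B_m .
\]
If $b\in U_k$, then $b\in U_{k,n}$ and $\kappa_b\le\theta_n$ for all large $n$. So every coordinate that is ever used gets a level: $\bigcup_nB_n=\bigcup_nU_n=:U$.

\subsection{Stage $n$}\label{subsec:stage}

Now $w_n$ and $T_{n+1}$ are determined. For $\bar x=\langle y_0,\dots,y_n\rangle\in T_{n+1}$ and $m\le n$ the set $Y^m=\bigcup_{b\in B_m}y_n(b)$ has size $\le\theta_m$. By Lemma~\ref{lem:blocks}(A) there are at least $\sigma_n$ ordinals $i<\tau_n$ which satisfy $(\dagger)$ below in place of $i_{\bar x}$. Enumerating $T_{n+1}$ in order type $\le\sigma_n$, which is possible by \eqref{eq:T}, and choosing at each step an ordinal not used before, we get an \emph{injection} $\bar x\mapsto i_{\bar x}$ from $T_{n+1}$ to $\tau_n$ such that for each $\bar x=\langle y_0,\dots,y_n\rangle$: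
\begin{itemize}
\item[$(\dagger)$] for all $m\le n$ and $b\in B_m$, the level-$m$ block containing $i_{\bar x}+1$ is disjoint from $y_n(b)$.
\end{itemize}

By recursion on $i\le\tau_n$ we build a strictly increasing continuous sequence of ordinals $\zeta_i=\zeta_i^n<\lambda$ and conditions $p^i_{\bar x}$ ($\bar x\in T_{n+1}$), decreasing in $i$, that satisfy (i) with height $\zeta_i$ and a function $s^i$ common to all $\bar x$, and (ii) for $T_{n+1}$.

\smallskip
\emph{$i=0$.} Let $\zeta_0=h_n$ and $p^0_{\bar x}=p_{\bar x\restriction n}$. Coherence is inherited, as $\bar x^{\le a}$ determines $(\bar x\restriction n)^{\le a}$.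

\smallskip
\emph{$i\to i+1$, where $i\ne i_{\bar x}$ for all $\bar x$.} Let $\zeta_{i+1}=\zeta_i+1$, extend the $0$-th coordinate by the value $0$ at $\zeta_{i+1}$, and change nothing else (Remark~\ref{rem:succ}).

\smallskip
\emph{$i\to i+1$, where $i=i_{\bar x'}$.} We treat $\bar x'$. First apply Remark~\ref{rem:succ} to $p^i_{\bar x'}$ with $X=(w_n\cup\operatorname{supp}(p^i_{\bar x'}))\setminus\{0\}$; let $p'$ be the resulting condition. The purpose is that below $p'$, for coordinates in $w_n$ (even for those not yet in the support), all new points are above $\zeta_i$. Choose $r'\le p'$ and $\epsilon>h_n$ with $r'\Vdash\epsilon\in\dot E$, and then a flat $r\le r'$ with $\mathrm{ht}(r)>\epsilon,\zeta_i+1$. Put $\zeta_{i+1}=\mathrm{ht}(r)$ and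
\begin{equation}\label{eq:copy}
p^{i+1}_{\bar x}(a)=\begin{cases}r(a)&\text{if }\bar x^{\le a}=\bar x'^{\le a},\\ p^i_{\bar x}(a)&\text{otherwise.}\end{cases}
\end{equation}
So $r$ is copied to every $\bar x$ as far as coherence demands. The coordinates $a$ of the first kind form an initial segment $a^*$ of $\lambda^+$, and $0\in a^*$ because $0\notin w_k$ for all $k$. By coherence $p^i_{\bar x}\restriction a^*=p^i_{\bar x'}\restriction a^*\ge r\restriction a^*$. Hence $p^{i+1}_{\bar x}=(r\restriction a^*)^\frown p^i_{\bar x}\restriction[a^*,\lambda^+)$ is a condition below $p^i_{\bar x}$. It is tame of height $\zeta_{i+1}$, with $0$-th coordinate $r(0)$ for all $\bar x$. In general it is not flat, which is why tame conditions were introduced. Coherence persists, because by \eqref{eq:copy} the set $p^{i+1}_{\bar x}(a)$ is determined by $\bar x^{\le a}$ and $p^i_{\bar x}(a)$.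

\smallskip
\emph{$i$ limit.} Let $\zeta_i=\sup_{j<i}\zeta_j$, and let $p^i_{\bar x}$ be obtained from $\langle p^j_{\bar x}:j<i\rangle$ by Lemma~\ref{lem:limit} with all $\gamma_j=\lambda^+$. To check its assumption, fix $a\ge1$. If coordinate $a$ changes at a successor step $j\to j+1$, that is, $p^{j+1}_{\bar x}(a)\ne p^j_{\bar x}(a)$, then its new value is some $r(a)\neq\emptyset$ with $r$ flat, so its new maximum is $\zeta_{j+1}$. If coordinate $a$ changes at cofinally many successor steps below $i$, then $(\beta)$ holds. Otherwise there is $j_0<i$ such that it changes at no successor step in $[j_0,i)$. Then, by induction, it does not change at limit steps in $(j_0,i)$ either, as there $(\alpha)$ applies, and so $(\alpha)$ holds at $i$. Coherence is clear, since coordinate $a$ of $p^i_{\bar x}$ is determined by coordinate $a$ of the $p^j_{\bar x}$, $j<i$.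

\smallskip
\emph{End of stage $n$.} Let $p_{\bar x}=p^{\tau_n}_{\bar x}$, $h_{n+1}=\zeta^n_{\tau_n}$, $s_{n+1}=s^{\tau_n}$. For $\alpha\in(h_n,h_{n+1}]$ let
\[
\mathrm{idx}_n(\alpha)=\min\{i:\alpha\le\zeta^n_i\}\in[1,\tau_n].
\]
If $\mathrm{idx}_n(\alpha)=i$ is a limit, then $\alpha=\zeta^n_i$ by continuity.

\subsection{What stage $n$ achieves}

\begin{claim}\label{cl:stage}
Let $\bar x=\langle y_0,\dots,y_n\rangle\in T_{n+1}$.
\begin{enumerate}
\item $p_{\bar x}\le p_{\bar x\restriction n}$ and $p_{\bar x}\Vdash\dot E\cap(h_n,h_{n+1})\neq\emptyset$.
\item If $a\in\operatorname{supp}(p_{\bar x})\setminus\{0\}$, then $\max p_{\bar x}(a)>h_n$.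
\item If $b\in w_n$, then $p_{\bar x}(b)\setminus p_{\bar x\restriction n}(b)\subseteq(h_n,h_{n+1}]$.
\item If $b\in B_m$ with $m\le n$, $\alpha\in p_{\bar x}(b)\setminus p_{\bar x\restriction n}(b)$ and $\mathrm{idx}_n(\alpha)\in y_n(b)$, then $\operatorname{cf}(\alpha)\le\theta_m^+$.
\end{enumerate}
\end{claim}

\begin{proof}
(1), (2). For $i=i_{\bar x}$ and $\bar x'=\bar x$, \eqref{eq:copy} gives $p^{i+1}_{\bar x}=r$, which forces $\epsilon\in\dot E$ for some $\epsilon$ with $h_n<\epsilon<\zeta_{i+1}\le h_{n+1}$. This proves (1). As $r$ is flat, all nonzero coordinates in its support have maximum $\zeta_{i+1}>h_n$. Later changes, including those of coordinates newly in the support, give even larger maxima.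

(3) Let $b\in w_n$ and suppose that coordinate $b$ of $p^i_{\bar x}$ changes at step $i\to i+1$. Then $i=i_{\bar x'}$ for some $\bar x'$ with $\bar x'^{\le b}=\bar x^{\le b}$, and $p^i_{\bar x}(b)=p^i_{\bar x'}(b)$ by coherence. The new value is $r(b)$ with $r\le p'$ and $p'(b)=p^i_{\bar x'}(b)\cup\{\zeta_i+1\}$. So the new points lie in $(\zeta_i,\zeta_{i+1}]$, that is, they have index $i+1$. At a limit step $i$ the only point that may be added is $\zeta_i$; it has index $i$, and it is added only if coordinate $b$ changed at cofinally many successor steps below $i$. This gives (3). It also shows that each point of $p_{\bar x}(b)\setminus p_{\bar x\restriction n}(b)$ is added at the step in which $p^i_{\bar x}$ is defined for $i$ equal to its index.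

(4) Let
\[
A=\{i_{\bar x'}:\bar x'\in T_{n+1},\ \bar x'^{\le b}=\bar x^{\le b}\}.
\]
By the above, coordinate $b$ of $p^i_{\bar x}$ can change at a successor step $i\to i+1$ only if $i\in A$. For $\bar x'=\langle y'_0,\dots,y'_n\rangle$ as in the definition of $A$ we have $y'_n(b)=y_n(b)$. So by $(\dagger)$ for $\bar x'$, for each $i\in A$ the level-$m$ block containing $i+1$ is disjoint from $y_n(b)$. Let $i^*=\mathrm{idx}_n(\alpha)\in y_n(b)$. If $i^*=i+1$, then $\alpha$ was added at step $i\to i+1$, so $i\in A$ and $i^*=i+1\notin y_n(b)$, a contradiction. So $i^*$ is a limit, $\alpha=\zeta_{i^*}$ was added at the limit step $i^*$, and $i^*$ is a limit point of $A$. By Lemma~\ref{lem:blocks}(B) with $Y=y_n(b)$, $\operatorname{cf}(\alpha)=\operatorname{cf}(i^*)\le\theta_m^+$.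
\end{proof}

\subsection{Gluing a branch}

Let $\delta=\sup_nh_n$, so $\operatorname{cf}(\delta)=\omega$. The correct branch through the tree is the one given by the true traces of the sets $C^b_\delta$. It is not known in $V$: its part concerning coordinate $b$ is determined only in $V^{P_b}$. Coherence is exactly what allows us to define $q$ coordinate by coordinate along it.

For $b\in w_k$ let $\dot t_k(b)$ be the $P_b$-name of
\[
\{\mathrm{idx}_k(\alpha):\alpha\in C^b_\delta\cap(h_k,h_{k+1}]\},
\]
a subset of $[1,\tau_k]$ of size $\le\kappa_b$. For $a\le\lambda^+$ let $\dot{\mathbf t}^{<a}_n=\langle\dot t_k\restriction(w_k\cap a):k<n\rangle$, and for $a<\lambda^+$ let $\dot{\mathbf t}^{\le a}_n=\dot{\mathbf t}^{<a+1}_n$. Both $\dot{\mathbf t}^{<a}_n$ and $\dot{\mathbf t}^{\le a}_n$ are determined in $V^{P_a}$, the second because $\dot t_k(a)$ is a $P_a$-name. By Lemma~\ref{lem:dense}(b) their values are in $V$. They have the form $\bar x^{<a}$, respectively $\bar x^{\le a}$, for some $\bar x\in T_n$: let the entries of $\bar x$ take the value $\emptyset$ on the remaining arguments.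

Let $q(0)=\bigcup_ns_n\cup\{(\delta,1)\}\in Q_0$ and $\operatorname{supp}(q)=\{0\}\cup U$, a set of size $\le\mu$. For $a\in U$ let $\dot p^a_n$ be the $P_a$-name of the set $p_{\bar x}(a)$, for any $\bar x\in T_n$ with $\bar x^{\le a}=\dot{\mathbf t}^{\le a}_n$. By coherence this does not depend on the choice of $\bar x$. (As before, $p_{\bar x}(a)=\emptyset$ off the support.) Let
\[
q(a)=\bigcup_n\dot p^a_n\cup\{\delta\}.
\]

To see that $q$ is a condition, we show by induction on $a$ that it is one up to $a$, and that a condition below $q\restriction a$ which knows the true traces on the coordinates $<a$ is below the corresponding member of the tree.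

\begin{claim}\label{cl:glue}
For every $a$ with $1\le a\le\lambda^+$:
\begin{itemize}
\item[$(1)_a$] $q\restriction a\in P_a$, and $q\restriction b\Vdash q(b)\le\dot p^b_n$ for all $b\in U\cap a$ and all $n$.
\item[$(2)_a$] If $r\le q\restriction a$, $\bar x\in T_n$ and $r\Vdash_{P_a}\dot{\mathbf t}^{<a}_n=\bar x^{<a}$, then $r\le p_{\bar x}\restriction a$.
\end{itemize}
\end{claim}

\begin{proof}
\emph{$(1)_a$ implies $(2)_a$.} First, $r(0)\supseteq q(0)\supseteq s_n=p_{\bar x}(0)$. Let $1\le b<a$. If $b\notin U$, then $p_{\bar x}(b)$ is trivial. Let $b\in U$. As $b+1\le a$, $r$ forces the $P_b$-name $\dot{\mathbf t}^{\le b}_n$ to equal $\bar x^{\le b}$. Already $r\restriction b$ forces this: if some $t\le r\restriction b$ forced the negation, then so would $t^\frown r\restriction[b,a)\le r$. Hence $r\restriction b\Vdash r(b)\le q(b)\le\dot p^b_n=p_{\bar x}(b)$. So $r\le p_{\bar x}\restriction a$.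

\emph{Proof of $(1)_a$ by induction on $a$.} For $a=1$ this is clear. If $a$ is a limit and $(1)_b$ holds for all $b$ with $1\le b<a$, then $q\restriction a\in P_a$, because its support has size $\le\mu$; the second part is immediate. Now let $1\le a<\lambda^+$ and assume $(1)_a$, hence $(2)_a$. We prove $(1)_{a+1}$, and may assume $a\in U$. Let $G_a\ni q\restriction a$ be generic and work in $V[G_a]$, omitting the dots from interpreted names. There $\delta\in S$.

Choose $\bar x_n\in T_n$ with $\bar x_{n+1}\restriction n=\bar x_n$ and $\bar x_n^{\le a}=\mathbf t^{\le a}_n$ for all $n$, again filling in with $\emptyset$. Then $\bar x_n^{<a}=\mathbf t^{<a}_n$, so some $r\in G_a$ with $r\le q\restriction a$ forces this. By $(2)_a$, $r\le p_{\bar x_n}\restriction a$, so $p_{\bar x_n}\restriction a\in G_a$. Hence $p^a_n=p_{\bar x_n}(a)\in Q_a$, and $p^a_{n+1}\le p^a_n$ since $p_{\bar x_{n+1}}\le p_{\bar x_n}$. Let $c=\bigcup_np^a_n\cup\{\delta\}$, the interpretation of $q(a)$. We must show that $c\in Q_a$ and that $c$ end-extends each $p^a_n$.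

If all $p^a_n$ are empty, then $c=\{\delta\}\in Q_a$, as $C^a_\delta\subseteq\delta$. Otherwise Claim~\ref{cl:stage}(2) gives $h_n<\max p^a_{n+1}\le h_{n+1}$ for all large $n$. So $c$ is closed, and it end-extends each $p^a_n$. For $\delta'\in c\cap S$ with $\delta'<\delta$ the requirement of $Q_a$ holds because it holds for some $p^a_n\ni\delta'$.

It remains to check the requirement at $\delta$. Let $m$ be the level of $a$, i.e.\ $a\in B_m$, and let $\alpha\in c\cap C^a_\delta$ with $\alpha>h_m$. Let $n\ge m$ be such that $h_n<\alpha\le h_{n+1}$. We have $p^a_m\subseteq h_m+1$. For $k\ge m$ we have $a\in w_k$, so $p^a_{k+1}\setminus p^a_k\subseteq(h_k,h_{k+1}]$ by Claim~\ref{cl:stage}(3). Therefore $\alpha\in p^a_{n+1}\setminus p^a_n=p_{\bar x_{n+1}}(a)\setminus p_{\bar x_n}(a)$. Let $y_n$ be the last entry of $\bar x_{n+1}$. Then $y_n(a)=t_n(a)$, and $\alpha\in C^a_\delta\cap(h_n,h_{n+1}]$ gives $\mathrm{idx}_n(\alpha)\in y_n(a)$. By Claim~\ref{cl:stage}(4), $\operatorname{cf}(\alpha)\le\theta_m^+$. So $c\cap C^a_\delta\in J_\delta$, as witnessed by $\beta=h_m+1<\delta$ and $\rho=\theta_m^{++}<\mu$.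

As $G_a\ni q\restriction a$ was arbitrary, $q\restriction a$ forces that $q(a)\in Q_a$ and that $q(a)\le\dot p^a_n$ for all $n$. This proves $(1)_{a+1}$.
\end{proof}

\begin{proof}[Conclusion of the proof of Lemma~\ref{lem:main}]
By $(1)_{\lambda^+}$, $q\in P$. By $(2)_{\lambda^+}$ with $n=0$, $q\le p_\emptyset\le p^*$. Let $n\ge1$. Any $r\le q$ has an extension $r'$ that forces $\dot{\mathbf t}^{<\lambda^+}_n=\bar x$ for some $\bar x\in T_n$. By $(2)_{\lambda^+}$, $r'\le p_{\bar x}$, so $r'\Vdash\dot E\cap(h_{n-1},h_n)\ne\emptyset$ by Claim~\ref{cl:stage}(1). Hence $q$ forces $\dot E$ to be unbounded in $\delta$, so $q\Vdash\delta\in\dot E$. And $q(0)(\delta)=1$ gives $q\Vdash\delta\in S$.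
\end{proof}

This proves Theorem~\ref{thm:A}.

\section{GCH, and proof of Corollary \ref{cor:con}}

\begin{proof}[Proof of Corollary~\ref{cor:con}]
We first show that if $V\models\mathrm{GCH}$, then $V[G]\models\mathrm{GCH}$. Cardinals are preserved. For infinite $\chi\le\mu$ no new subsets of $\chi$ are added, so $2^\chi=\chi^+$ still holds. The dense set $D_{\lambda^+}$ has size at most $(\lambda^+)^\mu\le(2^\lambda)^\mu=\lambda^+$ and satisfies the $\lambda^+$-c.c. So for $\chi\ge\lambda$ there are at most $((\lambda^+)^\lambda)^\chi=(\lambda^+)^\chi$ nice $D_{\lambda^+}$-names of subsets of $\chi$. For $\chi=\lambda$ this number is $(\lambda^+)^\lambda=\lambda^+$, and for $\chi\ge\lambda^+$ it is $2^\chi=\chi^+$, both computed in $V$.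

Now force with $P$ over $L$, with $\mu=\aleph_\omega$. By GCH in $L$, $\aleph_\omega$ is a strong limit cardinal there, $2^{\aleph_\omega}=\aleph_{\omega+1}$ and $2^{\aleph_{\omega+1}}=\aleph_{\omega+2}$. So Theorem~\ref{thm:A} applies, and the extension satisfies GCH and has a stationary $S\subseteq S^{\aleph_{\omega+1}}_{\aleph_0}$ without $S$-good pairs.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Note}
\emph{A Note On Strong Negative Partition Relations},
\url{http://www.ohio.edu/people/eisworth/research/Preprints%20and%20Reprints/finalnsbpr.pdf}.
\end{thebibliography}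

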